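
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Covering the edges of a polytope by cuts}


\begin{abstract}
A cut of a $d$-polytope is a set of edges that can be crossed by one hyperplane missing all vertices. Let $m_i(P)$ be the least number of cuts needed to cover all edges of $P$ when each cut may be made in its own polytope isomorphic to $P$. We prove that $m_i(P)\ge\lceil\log_2(d+1)\rceil$, the value for the simplex, for every $d$-polytope $P$. This confirms the first part of a conjecture. Its second part, that the cube minimizes $m_i$ among $d$-polytopes with a center of symmetry, is false: the cross-polytope always attains $\lceil\log_2(d+1)\rceil$, whereas the $6$-cube needs $4>3$ cuts. In fact the second part holds exactly for $d\in\{1,2,3,4,5,8,9\}$. The lower bounds come from orienting edges by an affine function. They rest on two statements: the largest faces on the two sides of a hyperplane have dimensions adding up to at least $d-1$, and a cut of a combinatorial $d$-cube has at most $d\binom{d-1}{\lfloor(d-1)/2\rfloor}$ edges, which is sharp.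
\end{abstract}

\section{The question and the answers}

Let $P$ be a $d$-polytope, that is, a convex polytope of dimension $d$ in Euclidean space $E^d$. A \emph{cut} of $P$ is any set of edges of $P$ that can be simultaneously intersected by a hyperplane missing all vertices of $P$. How many cuts are needed to cover all edges? To make this a question about the combinatorial type of $P$, we let every hyperplane choose its own realization. Two polytopes are \emph{isomorphic} if their face lattices are isomorphic. An \emph{$i$-cut} of $P$ is a set of edges that corresponds, under some isomorphism, to a cut of some polytope $P'$ isomorphic to $P$. Let $m_i(P)$ be the least number of $i$-cuts needed to cover all edges of $P$.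

A hyperplane missing the vertices splits the vertex set into two classes, and the edges it meets are exactly those joining the classes. So if we choose a realization and a hyperplane for each of $k$ $i$-cuts and let each $i$-cut contain all edges met by its hyperplane, then every vertex receives a code in $\{0,1\}^k$, and the $i$-cuts cover all edges exactly when adjacent vertices have different codes. In other words, we are coloring the graph of $P$ properly with $2^k$ colors, but each bit of the color must come from a hyperplane in some realization.

For the simplex $T^d$ this last requirement is empty: its vertices are affinely independent, so every partition into two nonempty classes comes from a hyperplane. All $d+1$ vertices are adjacent, so they need different codes, and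
\[
 m_i(T^d)=\ell(d):=\lceil\log_2(d+1)\rceil .
\]
This value is known, as is $m_i(C^3)=2$, where $C^d$ denotes the regular $d$-cube. For the cube the situation is the opposite of that for the simplex. The graph of $C^d$ is $2$-colorable, so counting colors gives nothing, and the whole difficulty is to decide which bipartitions come from hyperplanes. It is natural to expect the simplex to be the easiest polytope to cut. Among polytopes with a center of symmetry one might expect the cube to be the easiest, since its graph is bipartite. By comparison, for $d\ge2$ any two non-antipodal vertices of the cross-polytope $X^d$ are adjacent, so its graph has chromatic number $d$. This is the following conjecture.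

\begin{conjecture}[{\cite[Conjecture 6]{cut}}]
For every $d$-polytope $P$, $m_i(P)\ge m_i(T^d)$; moreover, if $P$ has a center of symmetry then $m_i(P)\ge m_i(C^d)$.
\end{conjecture}

The first part is true.

\begin{theorem}\label{thm:first}
$m_i(P)\ge\ell(d)=m_i(T^d)$ for every $d$-polytope $P$.
\end{theorem}

The second part is false. The requirement that bipartitions come from hyperplanes turns out to cost the cross-polytope almost nothing and the cube a great deal.

\begin{theorem}\label{thm:cross}
$m_i(X^d)=\ell(d)$ for all $d\ge1$.
\end{theorem}

\begin{theorem}\label{thm:size}
For $d\ge2$, an $i$-cut of $C^d$ has at most $d\binom{d-1}{\lfloor(d-1)/2\rfloor}$ edges, and this is attained. Hence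
\[
 m_i(C^d)\ \ge\ \beta(d):=\frac{2^{d-1}}{\binom{d-1}{\lfloor (d-1)/2\rfloor}}\ >\ \sqrt{\pi\lfloor d/2\rfloor}.
\]
\end{theorem}

\begin{theorem}\label{thm:disproof}
$m_i(C^6)\ge4>3=m_i(X^6)$. In particular the second part of the conjecture is false.
\end{theorem}

\begin{proof}[Proof, given Theorems~\ref{thm:cross} and~\ref{thm:size}]
The cube $C^6$ has $6\cdot 2^5=192$ edges, and an $i$-cut contains at most $6\binom52=60$ of them. So three $i$-cuts cover at most $180$ edges, and $m_i(C^6)\ge4$. On the other hand, $X^6$ has a center of symmetry, and $m_i(X^6)=\lceil\log_27\rceil=3$.
\end{proof}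

To find all dimensions in which the second part fails, we also need good ways of cutting cubes.

\begin{theorem}\label{thm:upper}
$m_i(C^{3^r})\le2^r$ for $r\ge0$, so $m_i(C^d)\le2d^{\log_32}$ for all $d\ge 1$. Also $m_i(C^5)\le3$ and $m_i(C^{11})\le5$.
\end{theorem}

\begin{theorem}\label{thm:class}
The second part of the conjecture holds in dimension $d$ if and only if $d\in\{1,2,3,4,5,8,9\}$. Moreover, $m_i(C^d)=1,2,2,3,3,4,4,4,4,5,5$ for $d=1,\dots,11$.
\end{theorem}

The gap between the cube and the cross-polytope is unbounded: $m_i(X^d)=\lceil\log_2(d+1)\rceil$, whereas $\sqrt{\pi\lfloor d/2\rfloor}<m_i(C^d)\le2d^{\log_32}$ for $d\ge2$.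

Section~\ref{sec:prelim} fixes conventions. Theorems~\ref{thm:first}, \ref{thm:cross}, \ref{thm:size}, \ref{thm:upper} and \ref{thm:class} are proved in Sections~\ref{sec:first}--\ref{sec:class}, in this order.

\section{Conventions and standard facts}\label{sec:prelim}

\paragraph{Sides.} Let $P$ be a polytope and $h$ an affine function that is nonzero at every vertex of $P$. Let $A$ and $B$ be the sets of vertices with $h>0$ and $h<0$, respectively. The hyperplane $\{h=0\}$ meets an edge if and only if the edge joins $A$ to $B$. Replacing a cut by the set of all edges met by its hyperplane only enlarges it, so from now on a cut is the set of \emph{all} edges joining $A$ to $B$, and $i$-cuts are understood accordingly. If $A$ or $B$ is empty, the cut is empty. A nonempty face is an \emph{$A$-face} (a \emph{$B$-face}) if all its vertices lie in $A$ (in $B$), and it is \emph{uncut} if it is one or the other.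

Only the signs of $h$ at the finitely many vertices matter. A small change of $h$ does not affect them, and a generic small change makes the values of $h$ at the vertices distinct. Whenever convenient, we therefore assume that $h$ takes \emph{distinct values at the vertices}. We call a vertex $w$ higher or lower than $v$ according to $h$, and say that an edge $[v,w]$ goes up or down at $v$ if $w$ is higher or lower than $v$.

\paragraph{Restriction to faces.} Let $F$ be a face of $P$ of dimension at least $1$. Suppose an $i$-cut of $P$ comes from a hyperplane $H'$ and $P'\cong P$, and let $F'$ be the face of $P'$ corresponding to $F$. As $H'$ misses the vertices of $F'$, it does not contain $\operatorname{aff}F'$. So $H'\cap\operatorname{aff}F'$ is empty or a hyperplane of $\operatorname{aff}F'$ missing the vertices of $F'$. Thus the edges of an $i$-cut of $P$ that lie in $F$ form an $i$-cut of $F$ or no edges at all. In particular $m_i(F)\le m_i(P)$, and $m_i(C^d)$ is nondecreasing in $d$.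

\paragraph{Three facts about polytopes.} Let $v$ be a vertex of a polytope $P$ of dimension $d\ge1$.
\begin{itemize}
\item[(F1)] Let $R$ be a hyperplane strictly separating $v$ from the other vertices. Then $P\cap R$ is a $(d-1)$-polytope, the \emph{vertex figure} of $P$ at $v$. The map $G\mapsto G\cap R$ is an inclusion-preserving bijection from the faces of $P$ containing $v$ to the faces of $P\cap R$ (including the empty face, which corresponds to $\{v\}$), and it lowers dimensions by one. In particular, the vertices of $G\cap R$ correspond to the edges of $G$ at $v$.
\item[(F2)] If $G$ is a face containing $v$ and every edge of $G$ at $v$ goes up, then $v$ is the unique lowest point of $G$, because $G$ lies in the cone with apex $v$ spanned by these edges. Likewise with ``down'' and ``highest.''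
\item[(F3)] Some facet of $P$ does not contain $v$. Otherwise $P$, an intersection of half-spaces of $\operatorname{aff}P$ whose bounding hyperplanes all pass through $v$, would contain with any point other than $v$ the whole ray from $v$ through it, and so would be unbounded.
\end{itemize}

\section{Large faces on both sides of a hyperplane}\label{sec:first}

To prove $m_i(P)\ge\log_2(d+1)$ by induction on the number of cuts, we want one cut to leave a large face $F$ uncut: the remaining cuts must then cover all edges of $F$. For the induction to close, $\dim F+1$ should be at least $\frac12(d+1)$. The simplex suggests how to get such a face. If $A$ and $B$ partition its $d+1$ vertices, then $A$ and $B$ span faces of dimensions $a=|A|-1$ and $b=|B|-1$, so $a+b=d-1$. The simplex turns out to be the extreme case.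

\begin{lemma}\label{lem:sides}
Let $P$ be a $d$-polytope, $d\ge1$, and let $h$ be an affine function nonzero at all vertices, with $A,B\ne\emptyset$. Let $a$ and $b$ be the largest dimensions of an $A$-face and of a $B$-face. Then $a+b\ge d-1$.
\end{lemma}

\paragraph{The idea in dimension three.} A line crossing a polygon and missing its vertices leaves an edge uncut: one side has at least two vertices, and the vertices on one side form a path. This is the case $d=2$. Now let $d=3$, let $h$ take distinct values at the vertices, and let $v$ be the \emph{lowest vertex of $A$}. If $v$ is the highest vertex of $P$, then $A=\{v\}$ and any facet missing $v$ is a $B$-face. Otherwise there are edges going up and edges going down at $v$, and the plane through $v$ parallel to $\{h=0\}$ divides the polygon that is the vertex figure at $v$. By the case $d=2$, two edges at $v$ that are consecutive around $v$ go the same way.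
\begin{itemize}
\item If both go up, they lie in a $2$-face whose lowest vertex is $v$. This is an $A$-face, so $a=2$.
\item If both go down, they lie in a $2$-face whose highest vertex is $v$. All its other vertices are lower than the lowest vertex of $A$, so they lie in $B$, and an edge of this face missing $v$ is a $B$-face. So $b\ge1$; and an edge going up at $v$ gives $a\ge1$.
\end{itemize}
Either way $a+b\ge2$. The choice of $v$ makes faces above $v$ belong to $A$ in full, while faces below $v$ belong to $B$ except for $v$ itself.

\begin{proof}[Proof of Lemma~\ref{lem:sides}]
We use induction on $d$. For $d=1$ the two vertices lie on different sides and $a=b=0$. Let $d\ge2$, and assume that $h$ takes distinct values at the vertices. Let $v$ be the lowest vertex in $A$. All vertices lower than $v$ lie in $B$, all higher ones in $A$. Since $B\ne\emptyset$, $v$ is not the lowest vertex of $P$, so by (F2) some edge at $v$ goes down.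

Suppose first that all edges at $v$ go down. Then $v$ is the highest vertex, $A=\{v\}$ and $a=0$. By (F3) there is a facet not containing $v$. It is a $B$-face, so $b=d-1$ and $a+b=d-1$.

Now suppose that edges go both up and down at $v$. Let $Q=P\cap R$ be the vertex figure at $v$ as in (F1), a polytope of dimension $d-1\ge1$. The vertex of $Q$ on an edge $[v,w]$ is an interior point of this edge, so the function $h-h(v)$ has there the sign of $h(w)-h(v)\neq0$. Hence $h-h(v)$, restricted to $R$, is nonzero at all vertices of $Q$. It divides them into the nonempty sets $A'$ (edges going up) and $B'$ (edges going down). Let $a'$ and $b'$ be the largest dimensions of an $A'$-face and a $B'$-face of $Q$. By induction, $a'+b'\ge d-2$.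

An $A'$-face of $Q$ of dimension $a'$ corresponds to a face $G\ni v$ of $P$ of dimension $a'+1$ all of whose edges at $v$ go up. By (F2), $v$ is the lowest vertex of $G$, so $G$ is an $A$-face. Hence $a\ge a'+1$.

A $B'$-face of $Q$ of dimension $b'$ corresponds to a face $G'\ni v$ of $P$ of dimension $b'+1$ all of whose edges at $v$ go down. By (F2), $v$ is the highest vertex of $G'$, so all other vertices of $G'$ lie in $B$. By (F3), applied to $G'$, some facet of $G'$ does not contain $v$. It is a $B$-face of dimension $b'$. Hence $b\ge b'$.

Together, $a+b\ge a'+1+b'\ge d-1$.
\end{proof}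

\begin{proof}[Proof of Theorem~\ref{thm:first}]
We show by induction on $k$ that if the edges of a $d$-polytope $P$ ($d\ge0$) are covered by at most $k$ $i$-cuts, then $d+1\le2^k$. For $k=0$ there are no edges, so $d=0$. Let $k\ge1$. We may assume $d\ge1$, so that there is at least one $i$-cut. If the first $i$-cut is empty, the others, at most $k-1$ in number, cover all edges, and $d+1\le2^{k-1}$ by induction. Otherwise apply Lemma~\ref{lem:sides} to the polytope $P'\cong P$ in which the first $i$-cut is realized. Since $\max(a,b)\ge\frac{d-1}2$, there is a face $F$ of $P$ with $\dim F\ge\frac{d-1}2$ that contains no edge of the first $i$-cut. The restrictions of the other $i$-cuts to $F$ cover all edges of $F$ (if $\dim F=0$, there are none). By induction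
\[
 \tfrac{d-1}2+1\le\dim F+1\le2^{k-1},\qquad\text{that is,}\qquad d+1\le2^k. \qedhere
\]
\end{proof}

\section{Cross-polytopes attain the bound}\label{sec:cross}

The vertices of $X^d$ form $d$ antipodal pairs, and the sets of vertices of its facets are the \emph{transversals}, the sets containing exactly one vertex from each pair.

\paragraph{The octahedron.} Let the pairs of $X^3$ be $u^\pm,v^\pm,w^\pm$, and give $u^+,u^-$ the codes $11,00$, both $v^\pm$ the code $10$, and both $w^\pm$ the code $01$. Adjacent vertices have different codes, so two $i$-cuts suffice if both bits come from hyperplanes. The first bit asks for a plane separating $\{u^+,v^+,v^-\}$ from $\{u^-,w^+,w^-\}$. In the regular octahedron there is none, since the center is the midpoint of both $v^+v^-$ and $w^+w^-$. But we may lift $v^\pm$ and lower $w^\pm$: the points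
\[
 v^\pm=(\pm1,0,1),\qquad w^\pm=(0,\pm1,-1),\qquad u^\pm=(0,0,\pm2)
\]
are the vertices of a combinatorial octahedron, by the proof of the next lemma with $p=q=1$, and the plane of points with last coordinate $0$ separates as required. The segments $v^-v^+$ and $w^-w^+$ meet the last axis at heights $1$ and $-1$, so $u^\pm$ have to lie beyond these heights in order to be vertices. For the second bit exchange the roles of $v^\pm$ and $w^\pm$.

\begin{lemma}\label{lem:cross}
Partition the vertices of $X^d$ into $A$ and $B$ so that exactly one antipodal pair is split between $A$ and $B$, and each of the other $d-1$ pairs lies entirely in $A$ or entirely in $B$. Then the edges joining $A$ to $B$ form an $i$-cut.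
\end{lemma}

\begin{proof}
Let $p$ pairs lie in $A$ and $q$ in $B$, so $p+q=d-1$. In $\mathbb R^p\times\mathbb R^q\times\mathbb R$, with coordinates $(x,y,t)$ and unit vectors $e_i,f_j$, let $P'$ be the convex hull of the $d$ pairs of points
\[
 (\pm e_i,0,1)\ (i\le p),\qquad(0,\pm f_j,-1)\ (j\le q),\qquad(0,0,\pm2).
\]
We show that every transversal of these pairs is the vertex set of a facet that is a simplex. Let the transversal consist of $(\varepsilon_ie_i,0,1)$, $(0,\delta_jf_j,-1)$ and $(0,0,2)$, where $\varepsilon_i,\delta_j\in\{1,-1\}$, and consider the linear function
\[
 \phi(x,y,t)=\tfrac12\sum_i\varepsilon_ix_i+\tfrac32\sum_j\delta_jy_j+\tfrac12t .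
\]
At the three kinds of points of the transversal its values are $\frac12+\frac12$, $\frac32-\frac12$ and $\frac12\cdot2$, all equal to $1$. At their partners $(-\varepsilon_ie_i,0,1)$, $(0,-\delta_jf_j,-1)$, $(0,0,-2)$ its values are $0,-2,-1$. So $\phi\le1$ on $P'$, with equality among the given points exactly at the transversal. The $d$ points of the transversal are linearly independent, so they span a face that is a $(d-1)$-simplex. As $P'$ has further points off $\{\phi=1\}$, $\dim P'=d$ and this face is a facet. For a transversal containing $(0,0,-2)$, use instead
\[
 \tfrac32\sum_i\varepsilon_ix_i+\tfrac12\sum_j\delta_jy_j-\tfrac12t .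
\]
It takes the values $\frac32-\frac12$, $\frac12+\frac12$, $1$ on the transversal, and $-2,0,-1$ at the partners. In particular, all the given points are vertices of $P'$.

There are no other facets. Indeed, a ridge (a face of dimension $d-2$) of a transversal facet is obtained by omitting one point. The facet obtained by replacing that point with its partner also contains this ridge. A ridge lies in exactly two facets, so all facets adjacent to a transversal facet are transversal. Since any two facets of a polytope are connected by a chain of adjacent facets, all facets are transversal.

The vertex sets of the facets determine the face lattice. So $P'\cong X^d$, with the displayed pairs as antipodal pairs, and every bijection of the vertices that respects antipodal pairs is an isomorphism. Therefore we can identify the pairs so that the $p$ pairs in $A$ become $(\pm e_i,0,1)$, the $q$ pairs in $B$ become $(0,\pm f_j,-1)$, and the split pair becomes $(0,0,\pm2)$, with its $A$-vertex on top. Then $\{t=0\}$ induces the given partition.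
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cross}]
The inequality $m_i(X^d)\ge\ell(d)$ is Theorem~\ref{thm:first}. For the converse let $k=\ell(d)$, so $2^k\ge d+1$. Give the two vertices of the first antipodal pair the codes $1\cdots1$ and $0\cdots0$ in $\{0,1\}^k$. Give the other $d-1\le2^k-2$ pairs distinct codes different from these two, the same code for both members of a pair. For each $j\le k$, the partition by the $j$-th bit splits the first pair and no other, so by Lemma~\ref{lem:cross} it gives an $i$-cut. If two vertices are adjacent, their codes differ: for $d\ge2$ they belong to different pairs, and for $d=1$ the only edge joins $1\cdots1$ to $0\cdots0$. So the $k$ $i$-cuts cover all edges.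
\end{proof}

\begin{remark}
If a partition of the vertices of $X^d$ into nonempty sets $A$ and $B$ comes from a hyperplane in some realization, then some pair must be split. For if $p\geq 1$ pairs lay in $A$ and $q\ge1$ pairs in $B$ with $p+q=d$, then the largest $A$-face and $B$-face would have dimensions $p-1$ and $q-1$, with sum $d-2$, contrary to Lemma~\ref{lem:sides}. With one split pair, as in Lemma~\ref{lem:cross}, the dimensions are $p$ and $q$ with $p+q=d-1$. So Lemma~\ref{lem:sides} is sharp for cross-polytopes as well.
\end{remark}

\section{The largest cut of a cube}\label{sec:size}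

An arbitrary bipartition of the vertices of $C^d$ may separate the ends of all edges, as the partition by parity does. We must use that the bipartition comes from a hyperplane $\{h=0\}$ in some polytope $P'\cong C^d$. We orient the edges of $P'$ by $h$. The shape of $P'$ may be wild, but one statistic of this orientation is the same for all realizations, namely the distribution of the down-degrees, and it controls the size of the cut.

\paragraph{The three-dimensional cube.} In the regular cube $[0,1]^3$ with $h$ increasing in all coordinates, there are $1,3,3,1$ vertices with exactly $0,1,2,3$ edges going down, respectively. By \eqref{eq:dist} below, these multiplicities are the same for every combinatorial $3$-cube. The number of cut edges is the sum, over the vertices of $A$, of the number of edges going down minus the number going up: edges inside $A$ cancel and edges to $B$ count once. A vertex contributes $3,1,-1$ or $-3$. So a cut has at most $1\cdot3+3\cdot1=6$ edges. Hence at least two cuts are needed for the $12$ edges, and if two suffice, both have exactly $6$ edges.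

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Let $P'\cong C^d$, and let $h$ be an affine function that is nonzero at the vertices and takes distinct values there, with sides $A$ and $B$. For a vertex $v$ let $\operatorname{down}(v)$ be the number of edges at $v$ going down. The other $d-\operatorname{down}(v)$ edges at $v$ go up. Let $N$ be the number of edges joining $A$ to $B$.

\emph{Down-degrees.} Let $n_i$ be the number of vertices with $\operatorname{down}(v)=i$. We claim that
\begin{equation}\label{eq:dist}
 n_i=\binom di\qquad(0\le i\le d).
\end{equation}
Every $k$-face of $P'$ is a combinatorial $k$-cube. It has a unique highest vertex $v$, and its $k$ edges at $v$ go down. Conversely, any $k$ edges at $v$ are the edges at $v$ of exactly one $k$-face. (This is clear in the regular cube, where an edge at $v$ corresponds to a coordinate direction, and it is a combinatorial property.) If the $k$ edges go down, $v$ is the highest vertex of that face by (F2). So the number $f_k$ of $k$-faces satisfies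
\[
 f_k=\sum_v\binom{\operatorname{down}(v)}k=\sum_{i\ge k}n_i\binom ik\qquad(0\le k\le d).
\]
This triangular system determines $n_d,n_{d-1},\dots,n_0$ from $f_d,\dots,f_0$. Hence the $n_i$ are the same for all realizations and all $h$. For $[0,1]^d$ and $h=-\frac12+\sum_{i=1}^d2^ix_i$, which is nonzero and takes distinct values at the vertices, $\operatorname{down}(v)$ is the number of coordinates of $v$ equal to $1$. This proves \eqref{eq:dist}.

\emph{Counting cut edges.} In the sum $\sum_{v\in A}\big(\operatorname{down}(v)-(d-\operatorname{down}(v))\big)$ an edge with both ends in $A$ contributes $1$ at its upper end and $-1$ at its lower end. An edge between $A$ and $B$ has its upper end in $A$ and contributes $1$. Hence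
\begin{equation}\label{eq:bound}
 N=\sum_{v\in A}\big(2\operatorname{down}(v)-d\big)\le\sum_{v:\,\operatorname{down}(v)>d/2}\big(2\operatorname{down}(v)-d\big)=\sum_{i>d/2}(2i-d)\binom di .
\end{equation}
Put $w=\lfloor\frac{d-1}2\rfloor$, the largest integer less than $\frac d2$. With $j=d-i$ and $\binom{d-1}{-1}=0$ the last sum becomes
\[
 \sum_{j=0}^{w}(d-2j)\binom dj=\sum_{j=0}^{w}\Big((d-j)\binom dj-j\binom dj\Big)=\sum_{j=0}^wd\left[\binom{d-1}j-\binom{d-1}{j-1}\right]=d\binom{d-1}w .
\]
This proves the bound. Equality holds for the regular cube $[0,1]^d$ and the hyperplane $\sum x_i=w+\frac12$. It cuts the edges from vertices with $w$ ones to vertices with $w+1$ ones, and there are $\binom dw(d-w)=d\binom{d-1}w$ of them.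

\emph{Consequences.} As $C^d$ has $d2^{d-1}$ edges, $m_i(C^d)\ge2^{d-1}/\binom{d-1}w=\beta(d)$. Put
\begin{equation}\label{eq:gamma}
 \gamma_m=\frac{4^m}{\binom{2m}m}\quad(m\ge 1),\qquad\text{so that}\qquad\beta(d)=\gamma_{\lfloor d/2\rfloor} .
\end{equation}
Indeed, for $d=2m+1$ this is the definition of $\beta(d)$, and for $d=2m$ it follows from $\binom{2m}m=2\binom{2m-1}{m-1}$. We have
\begin{equation}\label{eq:ratio}
 \frac{\gamma_{m+1}}{\gamma_m}=\frac{4(m+1)^2}{(2m+2)(2m+1)}=\frac{2m+2}{2m+1},\qquad\text{so}\qquad\frac{\gamma_{m+1}^2/(m+1)}{\gamma_m^2/m}=\frac{4m(m+1)}{(2m+1)^2}<1 .
\end{equation}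
Thus $\gamma_m/\sqrt m$ is strictly decreasing. By Stirling's formula its limit is $\sqrt\pi$. Hence $\gamma_m>\sqrt{\pi m}$, which is the last inequality of the theorem.
\end{proof}

\section{Cutting cubes economically}\label{sec:upper}

\subsection*{Two cuts for the three-dimensional cube}

By the count in Section~\ref{sec:size}, two cuts covering $C^3$ must be of the largest possible size and disjoint. Here is a way to obtain them. Label the vertices by signs $(s,y,z)$. Let $f$ be the function that \emph{selects}, according to $s$, one of the other two signs:
\[
 f=\begin{cases}y&(s=1)\\z&(s=-1)\end{cases}\qquad\text{and, as a companion,}\qquad f'=\begin{cases}-z&(s=1)\\y&(s=-1).\end{cases}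
\]
Along a $y$-edge, $f$ changes if $s=1$ and $f'$ changes if $s=-1$. For $z$-edges it is the other way round. Along an $s$-edge $f$ changes if $y\ne z$, and $f'$ changes if $y=z$. So the edges are covered by the two sets where $f$ and $f'$ change. To see that $f$ gives an $i$-cut, take a small $\varepsilon>0$ and
\[
 P'=\Big\{(\sigma,y,z):\ |\sigma|\le1,\quad|y|\le\tfrac{1+\sigma}2+\varepsilon,\quad|z|\le\tfrac{1-\sigma}2+\varepsilon\Big\},\qquad L=y+z,
\]
see Figure~\ref{fig:cube}. This is a combinatorial cube, as the proof of Lemma~\ref{lem:select} will show in general, and its vertices are labelled by the signs of their coordinates. The facet $\sigma=1$ is a thin rectangle, long in direction $y$, on whose vertices $L=\pm(1+\varepsilon)\pm\varepsilon$ has the sign of $y$. On the facet $\sigma=-1$ the roles of $y$ and $z$ are exchanged. So the plane $L=0$ realizes $f$. For $f'$ exchange the two widths and use $L=y-z$. With $\varepsilon=0$ the facets $\sigma=\pm1$ would collapse to segments and $P'$ to a tetrahedron. This is why the general definition below works with approximations.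

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw (2.08,1.61)--(1.76,1.39);
\draw (-1.76,1.61)--(-2.08,1.39);
\draw (-0.64,-2.16)--(-1.28,-2.16);
\draw[dashed] (1.28,-0.84)--(0.64,-0.84);
\draw (2.08,1.61)--(1.28,-0.84);
\draw (-2.08,1.39)--(-1.28,-2.16);
\draw[very thick] (2.08,1.61)--(-1.76,1.61);
\draw[very thick] (1.76,1.39)--(-2.08,1.39);
\draw[very thick] (1.28,-0.84)--(-0.64,-2.16);
\draw[very thick,dashed] (0.64,-0.84)--(-1.28,-2.16);
\draw[very thick] (1.76,1.39)--(-0.64,-2.16);
\draw[very thick,dashed] (-1.76,1.61)--(0.64,-0.84);
\fill (2.08,1.61) circle (0.07);
\fill (1.76,1.39) circle (0.07);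
\fill (1.28,-0.84) circle (0.07);
\fill (0.64,-0.84) circle (0.07);
\filldraw[fill=white] (-1.76,1.61) circle (0.07);
\filldraw[fill=white] (-2.08,1.39) circle (0.07);
\filldraw[fill=white] (-0.64,-2.16) circle (0.07);
\filldraw[fill=white] (-1.28,-2.16) circle (0.07);
\node at (3.0,1.5) {$\sigma=1$};
\node at (2.4,-1.4) {$\sigma=-1$};
\end{tikzpicture}
\caption{A combinatorial $3$-cube obtained by thickening two opposite edges of a tetrahedron ($\sigma$ is vertical, $y$ points right, $z$ points back; $\varepsilon=0.2$). The plane $y+z=0$ separates the four black vertices, where $y+z>0$, from the four white ones. It cuts the six thick edges, half of all edges. Hidden edges are dashed.}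
\label{fig:cube}
\end{figure}

\subsection*{Flexible functions and selection}

Call $f:\{0,1\}^n\to\{1,-1\}$ ($n\ge1$) \emph{flexible} if for every $\varepsilon>0$ there are a polytope in $\mathbb R^n$, with vertices $v_x$ labelled by $x\in\{0,1\}^n$ via an isomorphism with $C^n$, and an affine function $L$ such that $|L(v_x)-f(x)|<\varepsilon$ for all $x$. Four simple properties follow.
\begin{itemize}
\item If $f$ is flexible and not constant, the edges of $C^n$ at whose ends $f$ differs form an $i$-cut: take $\varepsilon<1$ and the hyperplane $\{L=0\}$.
\item On $\{0,1\}$ the functions $\pm(2x-1)$ are flexible: take the polytope $[-1,1]$.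
\item If $f$ is flexible, so is $-f$.
\item A flexible function remains flexible when regarded as a function of additional variables: take the product of the polytopes with a cube and leave $L$ independent of the new coordinates.
\end{itemize}
We ask for $L$ to be close to $f$ in value, and not only in sign, because the next construction adds such functions.

\begin{lemma}[Selection]\label{lem:select}
Let $\alpha_0(s),g(y),h(z)$ be flexible functions of disjoint sets of variables. Then the function
\[
 f(s,y,z)=\begin{cases}g(y)&\text{if }\alpha_0(s)=1,\\h(z)&\text{if }\alpha_0(s)=-1\end{cases}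
\]
is flexible. We write $f=(\alpha_0\,?\,g:h)$.
\end{lemma}

\begin{proof}
Let $0<\varepsilon<\frac14$. Let the polytopes $\mathcal S,\mathcal Y,\mathcal Z$ with affine functions $\alpha,\gamma,\eta$ realize $\alpha_0,g,h$ within $\varepsilon$. As in the example, we place over each point $\sigma\in\mathcal S$ a product of copies of $\mathcal Y$ and $\mathcal Z$ scaled by
\[
 \lambda(\sigma)=\frac{1+\alpha(\sigma)}2+\varepsilon,\qquad\mu(\sigma)=\frac{1-\alpha(\sigma)}2+\varepsilon .
\]
These functions are affine. As $|\alpha|\le1+\varepsilon$ at the vertices of $\mathcal S$, hence on $\mathcal S$, both are at least $\frac\varepsilon2>0$ on $\mathcal S$. Let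
\[
 P'=\{(\sigma,u,w):\ \sigma\in\mathcal S,\ u\in\lambda(\sigma)\mathcal Y,\ w\in\mu(\sigma)\mathcal Z\}.
\]

\emph{$P'$ is a combinatorial cube.} If $\mathcal Y=\{u:a_i\cdot u\le b_i\text{ for all }i\}$, then the condition on $u$ reads $a_i\cdot u\le b_i\lambda(\sigma)$, which is a linear inequality in $(\sigma,u)$. The same holds for $w$. So $P'$, which is bounded, is a polytope, and it is full-dimensional because $\lambda,\mu>0$. The bijection
\[
 P'\to\mathcal S\times\mathcal Y\times\mathcal Z,\qquad(\sigma,u,w)\mapsto\big(\sigma,\,u/\lambda(\sigma),\,w/\mu(\sigma)\big)
\]
preserves which of the corresponding inequalities are tight. For a polytope given by inequalities, assigning to each nonempty face the set of inequalities tight at its relative interior points is an inclusion-reversing bijection from the nonempty faces onto the family of all sets of the form $\{\text{inequalities tight at }x\}$, where $x$ runs over the polytope. So this family determines the face lattice, and $P'\cong\mathcal S\times\mathcal Y\times\mathcal Z$ is a combinatorial cube. The vertices of $P'$ correspond under the bijection to those of $\mathcal S\times\mathcal Y\times\mathcal Z$ and inherit their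 labels $(s,y,z)$.

\emph{The affine function.} Let
\[
 L(\sigma,u,w)=\lambda(\sigma)\,\gamma\big(u/\lambda(\sigma)\big)+\mu(\sigma)\,\eta\big(w/\mu(\sigma)\big).
\]
It is affine: if $\gamma(u)=c_0+c\cdot u$, the first term is $c_0\lambda(\sigma)+c\cdot u$, and the second is treated in the same way. Consider the vertex $(\sigma,u,w)$ of $P'$ labelled $(s,y,z)$, and write $\alpha,\lambda,\mu$ for the values at $\sigma$, $\gamma$ for $\gamma(u/\lambda)$, $\eta$ for $\eta(w/\mu)$, $g$ for $g(y)$ and $h$ for $h(z)$. Then $\gamma$ and $\eta$ are values at the vertices of $\mathcal Y$ and $\mathcal Z$ labelled $y$ and $z$, so $|\gamma-g|<\varepsilon$, $|\eta-h|<\varepsilon$ and $|\gamma|,|\eta|<2$. If $\alpha_0(s)=1$, then $|\alpha-1|<\varepsilon$, so $|\lambda-1|<\frac32\varepsilon$ and $0<\mu<\frac32\varepsilon$, and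
\[
 |L-g|\le|\lambda-1|\,|\gamma|+|\gamma-g|+\mu\,|\eta|<3\varepsilon+\varepsilon+3\varepsilon=7\varepsilon .
\]
If $\alpha_0(s)=-1$, then $0<\lambda<\frac32\varepsilon$ and $|\mu-1|<\frac32\varepsilon$, and the same estimate with the roles exchanged gives $|L-h|<7\varepsilon$. As $\varepsilon$ was arbitrary in $(0,\frac14)$, $f$ is flexible.
\end{proof}

Call $C^n$ \emph{$k$-flexible} if there are $k$ flexible functions on $\{0,1\}^n$ such that at the ends of every edge of $C^n$ at least one of them differs. Then $m_i(C^n)\le k$. Obviously $C^1$ is $1$-flexible. The next lemma is the pair $f,f'$ of the example with arbitrary cubes in place of the three coordinates. It covers a product of three cubes at the price of the first two, provided that the third needs no more functions than either of them.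

\begin{lemma}\label{lem:combine}
If $C^a,C^b,C^c$ are $r$-, $s$-, $t$-flexible, respectively, and $t\le\min(r,s)$, then $C^{a+b+c}$ is $(r+s)$-flexible.
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_r$ on $\{0,1\}^a$, $h_1,\dots,h_s$ on $\{0,1\}^b$ and $\alpha_1,\dots,\alpha_t$ on $\{0,1\}^c$ be the given functions. For $j\le t$ put
\[
 f_j=(\alpha_j\,?\,g_j:h_j),\qquad f_j'=(\alpha_j\,?\,-h_j:g_j),
\]
and add to these $2t$ functions the functions $g_j$ ($t<j\le r$) and $h_j$ ($t<j\le s$). All these $r+s$ functions are flexible on $\{0,1\}^{a+b+c}$ by Lemma~\ref{lem:select} and the properties listed before it. We check the three kinds of edges.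
\begin{itemize}
\item Along an edge of $C^a$ some $g_j$ changes. If $j>t$, it is in the list. If $j\le t$, then $f_j$ changes when $\alpha_j=1$, and $f_j'$ changes when $\alpha_j=-1$.
\item Along an edge of $C^b$ some $h_j$ changes. If $j>t$, it is in the list. If $j\le t$, then $f_j'$ changes when $\alpha_j=1$, and $f_j$ changes when $\alpha_j=-1$.
\item Along an edge of $C^c$ some $\alpha_j$ changes, while $g_j,h_j$ are fixed. At the two ends $f_j$ takes the values $g_j$ and $h_j$, and $f_j'$ takes the values $-h_j$ and $g_j$. If $g_j\ne h_j$, then $f_j$ changes. If $g_j=h_j$, then $-h_j\ne g_j$ and $f_j'$ changes. \qedhere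
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
If $C^{3^r}$ is $2^r$-flexible, Lemma~\ref{lem:combine} with three copies of it shows that $C^{3^{r+1}}$ is $2^{r+1}$-flexible. Starting from $C^1$, we obtain that $C^{3^r}$ is $2^r$-flexible for all $r\ge0$, so $m_i(C^{3^r})\le2^r$. For $3^{r-1}<d\le3^r$ with $r\ge 1$, monotonicity gives $m_i(C^d)\le2^r=2\,(3^{r-1})^{\log_32}<2d^{\log_32}$, and for $d=1$ we have $m_i(C^1)=1\leq 2$.

Lemma~\ref{lem:combine} with $(a,r)=(3,2)$ and $(b,s)=(c,t)=(1,1)$ shows that $C^5$ is $3$-flexible. With $(a,r)=(5,3)$ and $(b,s)=(c,t)=(3,2)$ it then shows that $C^{11}$ is $5$-flexible. Hence $m_i(C^5)\le3$ and $m_i(C^{11})\le5$.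
\end{proof}

\section{Where the second part of the conjecture holds}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The cross-polytope $X^d$ has a center of symmetry. By Theorems~\ref{thm:first} and~\ref{thm:cross}, $\ell(d)$ is therefore the minimum of $m_i(P)$ over all $d$-polytopes with a center of symmetry. So the second part of the conjecture holds in dimension $d$ if and only if $m_i(C^d)\le\ell(d)$. By Theorem~\ref{thm:first}, this is equivalent to $m_i(C^d)=\ell(d)$.

\emph{It holds for $d\in\{1,2,3,4,5,8,9\}$.} Here $\ell(d)=1,2,2,3,3,4,4$. Theorem~\ref{thm:upper} and monotonicity give the matching bounds $m_i(C^1)\le1$, $m_i(C^2)\le m_i(C^3)\le2$, $m_i(C^4)\le m_i(C^5)\le3$ and $m_i(C^8)\le m_i(C^9)\le4$.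

\emph{It fails for $d=6,7$.} Here $\ell(d)=3$, but $m_i(C^7)\ge m_i(C^6)\ge4$ by Theorem~\ref{thm:disproof}.

\emph{It fails for $10\le d\le15$.} Here $\ell(d)=4$. The sequence $\gamma_m$ of \eqref{eq:gamma} is increasing by \eqref{eq:ratio}. Hence $m_i(C^d)\ge\beta(d)=\gamma_{\lfloor d/2\rfloor}\ge\gamma_5=\frac{1024}{252}>4$.

\emph{It fails for $d\ge16$.} Let $2^r\le d<2^{r+1}$ with $r\ge4$. Then $\ell(d)=r+1$ and $\lfloor d/2\rfloor\ge2^{r-1}$, so Theorem~\ref{thm:size} gives $m_i(C^d)>\sqrt{\pi2^{r-1}}$. It remains to see that $\pi2^{r-1}>(r+1)^2$ for $r\ge4$. For $r=4$ this is $8\pi>25$. When $r\ge4$ increases by one, the left side doubles, while the right side is multiplied by $\big(\frac{r+2}{r+1}\big)^2\le\big(\frac65\big)^2<2$.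

\emph{Values.} For $d\in\{1,2,3,4,5,8,9\}$ we have shown $m_i(C^d)=\ell(d)=1,2,2,3,3,4,4$. For $d=6,7$ we have $4\le m_i(C^d)\le m_i(C^9)\le4$. For $d=10,11$ we have $m_i(C^d)\ge\gamma_5>4$ and $m_i(C^d)\le m_i(C^{11})\le5$, so the value is $5$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{cut} \emph{How To Cut All Edges Of A Polytope?}, \texttt{https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf}.
\end{thebibliography}

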